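\title{Averaging Beltrami coefficients in a Teichm\"uller class, and extremals of equal modulus}

\begin{abstract}
Let $\mu$ be an extremal Beltrami coefficient on a hyperbolic Riemann surface, and suppose that every extremal coefficient in its Teichm\"uller class has the same modulus as $\mu$ almost everywhere. We prove that $\mu$ is then uniquely extremal. Teichm\"uller classes are not convex, so the midpoint of two extremals cannot be used. We prove instead a nonlinear averaging theorem: equivalent coefficients can be averaged inside their class, with a pointwise bound on the dilatation that drops strictly where two coefficients of equal modulus differ. The proof plays an average of Reich--Strebel inequalities against a weighted Hamilton condition. We also describe the set of extremals of a class and give a form of the averaging theorem with a sharp bound.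
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, $R$ is a hyperbolic Riemann surface: $R=\mathbb H/\Gamma$, where $\mathbb H$ is the upper half-plane and $\Gamma$ is a Fuchsian group acting freely. A \emph{Beltrami differential} $\mu(z)\,d\bar z/dz$ on $R$ is given by a measurable function in each local coordinate; a change of coordinate multiplies this function by a unimodular factor that does not depend on $\mu$, so $|\mu|$ is a function on $R$. Let $L^\infty(R)$ be the Banach space of essentially bounded Beltrami differentials, identified when they agree almost everywhere, and let $M(R)$ be its open unit ball. The elements of $M(R)$ are the \emph{Beltrami coefficients}. Each $\mu\in M(R)$ is the coefficient $f_{\bar z}/f_z$ of a quasiconformal map $f$ of $R$ onto a Riemann surface $f(R)$, unique up to post-composition with a conformal map. The derivative of $f$ sends small circles to small ellipses with ratio of axes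
\[
K_\mu=\frac{1+|\mu|}{1-|\mu|},
\]
the \emph{pointwise dilatation}. Thus $|\mu|$ records how much $f$ distorts at a point, and $\arg\mu$ records in which direction.

The \emph{ideal boundary} of $R$ is the quotient by $\Gamma$ of the complement of the limit set of $\Gamma$ in $\mathbb R\cup\{\infty\}$; quasiconformal maps extend to homeomorphisms between ideal boundaries. Two quasiconformal maps $f,g$ on $R$ are \emph{Teichm\"uller equivalent} if there are a conformal map $c:f(R)\to g(R)$ and a homotopy $h_t:R\to g(R)$ through quasiconformal maps with $h_0=c\circ f$, $h_1=g$, and $h_t(p)=c\circ f(p)=g(p)$ for every $p$ in the ideal boundary. We write $f\sim g$, and $\mu\sim\nu$ for the coefficients. The class of $\mu$ is $[\mu]$, and the classes are the points of the Teichm\"uller space $T(R)$. A coefficient $\mu$ is \emph{extremal} if $\|\mu\|_\infty=\inf\{\|\nu\|_\infty:\nu\in[\mu]\}$, and \emph{uniquely extremal} if it is the only extremal in $[\mu]$.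

If $\mu$ is uniquely extremal, then all extremals of $[\mu]$ trivially have the same modulus. The converse asks whether two extremals can differ in the direction of distortion alone, with no extremal of the class distorting by a different amount. It is posed as an open problem in \cite{Mod}, for surfaces with $T(R)$ infinite-dimensional:
\begin{quote}
Suppose that $\mu\in M(R)$ is extremal and that $|\nu|=|\mu|$ a.e.\ in $R$ for every extremal $\nu\in[\mu]$. Is $\mu$ uniquely extremal?
\end{quote}
The answer is yes, with no assumption on the dimension of $T(R)$.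

\begin{theorem}\label{thm:answer}
Let $R$ be a hyperbolic Riemann surface. If $\mu\in M(R)$ is extremal and every extremal $\nu\in[\mu]$ has $|\nu|=|\mu|$ a.e., then $\mu$ is uniquely extremal.
\end{theorem}

This is the answer one would guess from convexity. If $[\mu]$ were a convex subset of $L^\infty(R)$, the midpoint $\frac12(\mu+\nu)$ of two extremals would be extremal, and since the disk is strictly convex, its modulus would be smaller than $|\mu|=|\nu|$ wherever $\mu\ne\nu$. But classes are not convex: in Example~\ref{ex:strip} we have $\alpha\sim-\alpha$ and $0\notin[\alpha]$. We therefore look for a substitute for the midpoint. For $\nu\in M(R)$ put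
\[
X_0(\nu)=\frac{1+|\nu|^2}{1-|\nu|^2},\qquad X_1(\nu)=\frac{2\nu}{1-|\nu|^2}.
\]
Here $X_0(\nu)$ is a function, $X_1(\nu)$ is a Beltrami differential, and
\[
K_\nu=\frac{(1+|\nu|)^2}{1-|\nu|^2}=X_0(\nu)+|X_1(\nu)|.
\]
The quantities to average are $X_0$ and $X_1$; Section~\ref{sec:forms} explains why.

\begin{theorem}[Averaging]\label{thm:avg}
Let $R$ be a hyperbolic Riemann surface, let $\mu_1,\mu_2,\dots$ (finitely or countably many) lie in one Teichm\"uller class with $\sup_j\|\mu_j\|_\infty<1$, and let $p_j>0$, $\sum_jp_j=1$. Put $Y_0=\sum_jp_jX_0(\mu_j)$ and $Y_1=\sum_jp_jX_1(\mu_j)$. Then the class contains a coefficient $\beta$ with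
\[
K_\beta\le Y_0+|Y_1|\le\sum_jp_jK_{\mu_j}\qquad\text{a.e.\ in }R .
\]
\end{theorem}

The second inequality is the triangle inequality for $Y_1$, and it is strict where the $\mu_j$ point in different directions. This gives the strict drop that the midpoint would have given.

\begin{theorem}\label{thm:drop}
Let $\kappa:R\to[0,1)$ be measurable with $\operatorname{ess\,sup}\kappa<1$. If $\mu\sim\nu$ and $|\mu|,|\nu|\le\kappa$ a.e., then there is $\beta\in[\mu]$ with $|\beta|\le\kappa$ a.e.\ and $|\beta|<\kappa$ a.e.\ on $\{\mu\ne\nu\}$.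
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:drop} from Theorem~\ref{thm:avg}]
Take $p_1=p_2=\frac12$. Theorem~\ref{thm:avg} gives $\beta\in[\mu]$ with
\begin{equation}\label{eq:chain}
K_\beta\le Y_0+|Y_1|\le\tfrac12(K_\mu+K_\nu)\le\frac{1+\kappa}{1-\kappa}\qquad\text{a.e.},
\end{equation}
so $|\beta|\le\kappa$, because $r\mapsto\frac{1+r}{1-r}$ is strictly increasing. Suppose that the last two inequalities are equalities at a point. The last one forces $|\mu|=|\nu|=\kappa$. The middle one says $|X_1(\mu)+X_1(\nu)|=|X_1(\mu)|+|X_1(\nu)|$, and the denominators of $X_1(\mu)$ and $X_1(\nu)$ agree, so $|\mu+\nu|=|\mu|+|\nu|$. Two complex numbers of equal modulus with this property are equal. Hence $K_\beta<\frac{1+\kappa}{1-\kappa}$, that is $|\beta|<\kappa$, a.e.\ on $\{\mu\ne\nu\}$.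
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:answer} from Theorem~\ref{thm:drop}]
Let $\nu\in[\mu]$ be extremal. By hypothesis $|\nu|=|\mu|$ a.e., so Theorem~\ref{thm:drop} applies with $\kappa=|\mu|$. It gives $\beta\in[\mu]$ with $|\beta|\le|\mu|$ a.e.\ and $|\beta|<|\mu|$ a.e.\ on $\{\mu\ne\nu\}$. Since $\|\beta\|_\infty\le\|\mu\|_\infty$, the coefficient $\beta$ is extremal, and the hypothesis, used a second time, gives $|\beta|=|\mu|$ a.e. Hence $\{\mu\ne\nu\}$ has measure zero.
\end{proof}

The bound on $\beta$ has to be pointwise: $\|\beta\|_\infty$ cannot drop, because $\mu$ is extremal. It remains to prove Theorem~\ref{thm:avg}. After the geometric meaning of $X_0,X_1$ (Section~\ref{sec:forms}) and a family of maps for which the theorem is elementary (Section~\ref{sec:model}), we collect the tools in Section~\ref{sec:tools} and give the proof in Section~\ref{sec:proof}. Sections~\ref{sec:extremals} and~\ref{sec:centroid} are not needed for Theorem~\ref{thm:answer}. The first shows that one extremal $\nu_*$ determines all others on the set where $|\nu_*|$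 is maximal; the second locates $\beta$ in a hyperbolic disk of sharp radius.

\section{Dilatation as a quadratic form}\label{sec:forms}

We use the following standard properties of a quasiconformal map $f$. It has locally square-integrable distributional derivatives and is differentiable a.e., with $Df\,\xi=f_z\xi+f_{\bar z}\bar\xi$ and Jacobian $J_f=|f_z|^2-|f_{\bar z}|^2>0$ a.e. Its inverse is quasiconformal, both preserve null sets, the chain rule holds a.e.\ for compositions, and $\int(\chi\circ f)J_f=\int\chi$. Pointwise computations are done in local coordinates, with tangent vectors written as complex numbers.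

For a complex number $\mu$ with $|\mu|<1$ define the real quadratic form
\begin{equation}\label{eq:form}
q_\mu(\xi)=\frac{|\xi+\mu\bar\xi|^2}{1-|\mu|^2}=X_0(\mu)\,|\xi|^2+\operatorname{Re}\bigl(X_1(\mu)\,\bar\xi^{\,2}\bigr),\qquad\xi\in\mathbb C;
\end{equation}
the second expression comes from $|\xi+\mu\bar\xi|^2=(1+|\mu|^2)|\xi|^2+2\operatorname{Re}(\mu\bar\xi^{\,2})$. If $f$ has coefficient $\mu$, then $Df\,\xi=f_z(\xi+\mu\bar\xi)$ and $J_f=|f_z|^2(1-|\mu|^2)$, so
\begin{equation}\label{eq:stretch}
q_{\mu(z)}(\xi)=\frac{|Df(z)\,\xi|^2}{J_f(z)}\qquad\text{a.e.}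
\end{equation}
So $q_\mu(\xi)$ is the squared stretching of $\xi$ divided by the stretching of area, and $X_0,X_1$ are linear coordinates on the space of forms. A form $Y_0|\xi|^2+\operatorname{Re}(Y_1\bar\xi^{\,2})$ determines $Y_0\in\mathbb R$ and $Y_1\in\mathbb C$; on the unit circle it has maximum $Y_0+|Y_1|$ and minimum $Y_0-|Y_1|$, so its determinant is $Y_0^2-|Y_1|^2$. For $q_\mu$ the maximum is $K_\mu$, and the determinant is $\frac{(1+|\mu|^2)^2-4|\mu|^2}{(1-|\mu|^2)^2}=1$.

In the setting of Theorem~\ref{thm:avg} we average the forms: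
\begin{equation}\label{eq:Q}
Q(\xi)=\sum_jp_j\,q_{\mu_j}(\xi)=Y_0|\xi|^2+\operatorname{Re}(Y_1\bar\xi^{\,2})\le\Lambda|\xi|^2,\qquad\Lambda:=Y_0+|Y_1| .
\end{equation}
Since $\sup_j\|\mu_j\|_\infty<1$, the series converge uniformly a.e., and $\Lambda$ is a bounded measurable function with $\Lambda\ge Y_0\ge1$. Theorem~\ref{thm:avg} says that the largest eigenvalue of $q_\beta$ can be made at most that of $Q$. The forms, unlike the coefficients, change linearly under a quasiconformal change of the domain.

\begin{lemma}\label{lem:transform}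
Let $h:R\to R'$ and $f$ be quasiconformal maps on $R$, let $\mu$ be the coefficient of $f$ and $\mu'$ that of $f\circ h^{-1}$. Then for a.e.\ $z$ and all $\xi$,
\[
q_{\mu'(h(z))}\bigl(Dh(z)\,\xi\bigr)=J_h(z)\,q_{\mu(z)}(\xi).
\]
\end{lemma}

\begin{proof}
Put $g=f\circ h^{-1}$. By the chain rule $Dg(Dh\,\xi)=Df\,\xi$ and $J_g\circ h=J_f/J_h$. Insert both into \eqref{eq:stretch} for $g$.
\end{proof}

We also need the rule for coefficients. Let $g=h\circ f$ and write $\mu_f,\mu_g,\mu_h$ for the coefficients. Dividing $g_{\bar z}=(h_w\circ f)f_{\bar z}+(h_{\bar w}\circ f)\overline{f_z}$ by $g_z=(h_w\circ f)f_z+(h_{\bar w}\circ f)\overline{f_{\bar z}}$ and then solving for $\theta$, we get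
\begin{equation}\label{eq:comp}
\mu_g=\frac{\mu_f+\theta}{1+\overline{\mu_f}\,\theta},\qquad\theta=\frac{\mu_g-\mu_f}{1-\overline{\mu_f}\,\mu_g},\qquad\text{where }\ \theta=(\mu_h\circ f)\,\frac{\overline{f_z}}{f_z}.
\end{equation}
The case $h=f^{-1}$, $\mu_g=0$ gives $\mu_{f^{-1}}\circ f=-\mu_f\,f_z/\overline{f_z}$.

\section{A model: shears of a strip}\label{sec:model}

There is one family of maps for which Theorem~\ref{thm:avg} can be proved by hand. Let $R=\{|\operatorname{Im}z|<\ell\}$ and $S=\{|\operatorname{Im}w|<1\}$. The ideal boundary of a strip consists of its two boundary lines and its two ends. Call $F:[-\ell,\ell]\to\mathbb C$ \emph{admissible} if it is Lipschitz, $F(\pm\ell)=\pm i$, and $\operatorname{Im}F'$ is bounded below a.e.\ by a positive constant, and define the \emph{shear}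
\[
f_F(x+iy)=x+F(y).
\]
It translates the horizontal line at height $y$ onto the line at height $\operatorname{Im}F(y)$, and $\operatorname{Im}F$ is a bi-Lipschitz map of $[-\ell,\ell]$ onto $[-1,1]$. So $f_F:R\to S$ is an orientation-preserving bi-Lipschitz homeomorphism, hence quasiconformal. Convex combinations of admissible functions are admissible. All shears agree on the boundary lines and send each end to the corresponding end, so the homotopy $f_{(1-t)F+tG}$ shows that any two shears are equivalent. With $\omega=F'(y)\in\mathbb H$ and $\xi=\xi_1+i\xi_2$ we have $Df_F\,\xi=\xi_1+\xi_2\omega$, $J=\operatorname{Im}\omega$, $2\partial_zf_F=1-i\omega$ and $2\partial_{\bar z}f_F=1+i\omega$. Therefore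
\begin{equation}\label{eq:shear}
q_\mu(\xi)=\frac{|\xi_1+\xi_2\omega|^2}{\operatorname{Im}\omega},\qquad\mu=\frac{1+i\omega}{1-i\omega}=-\frac{\omega-i}{\omega+i}.
\end{equation}

Let $F_1,\dots,F_n$ be admissible, with $\omega_j=F_j'$ and coefficients $\mu_j$. Average the \emph{maps}: let $\beta$ be the coefficient of $f_F$ with $F=\sum p_jF_j$. By the Cauchy--Schwarz inequality,
\[
\Bigl|\sum_jp_j(\xi_1+\xi_2\omega_j)\Bigr|^2\le\sum_jp_j\frac{|\xi_1+\xi_2\omega_j|^2}{\operatorname{Im}\omega_j}\cdot\sum_jp_j\operatorname{Im}\omega_j .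
\]
By \eqref{eq:shear} this reads $q_\beta\le Q$, and taking maxima on the unit circle gives $K_\beta\le\Lambda$.

\begin{example}\label{ex:strip}
Fix $a\in(0,1)$, put $\lambda=\frac{1-a^2}{1+a^2}$ and $\ell=1/\lambda$, and consider the shears
\[
f_\pm(z)=x\pm\sqrt{1-\lambda^2}\,\Bigl(\frac1\lambda-|y|\Bigr)+i\lambda y,\qquad A(z)=\tfrac12\bigl(f_+(z)+f_-(z)\bigr)=x+i\lambda y .
\]
The maps $f_\pm$ bend vertical segments to the right and to the left. Here $\omega_\pm=\mp\operatorname{sgn}(y)\sqrt{1-\lambda^2}+i\lambda$, so $|\omega_+|=1$ and $\omega_-=-\overline{\omega_+}=-1/\omega_+$. Let $\alpha$ be the coefficient of $f_+$. Replacing $\omega$ by $-1/\omega$ in \eqref{eq:shear} gives $-\frac{-1-i\omega}{-1+i\omega}=-\frac{1+i\omega}{1-i\omega}$, so $f_-$ has coefficient $-\alpha$, and $\alpha\sim-\alpha$. Moreover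
\[
|\alpha|^2=\frac{|\omega_+-i|^2}{|\omega_++i|^2}=\frac{2-2\lambda}{2+2\lambda}=a^2 ,
\]
while $A$, with $\omega=i\lambda$, has constant coefficient $\frac{1-\lambda}{1+\lambda}=a^2$. For the pair $\pm\alpha$ with weights $\frac12$ we have $Y_1=0$ and $\Lambda=\frac{1+a^2}{1-a^2}$, which is exactly the dilatation of $A$: the modulus drops from $a$ to $a^2$. The midpoint $0$ of the coefficients is not in $[\alpha]$. Otherwise there would be a conformal map $c:R\to S$ with the boundary values of $A$; then $c/\lambda$ would be an automorphism of $R$ fixing both ends, hence a real translation, whereas $c(x+i\ell)=x+i$ and $\lambda\ne1$.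
\end{example}

The model uses two special features: shears can be added, and their Jacobian is linear in $F$. On a general surface maps cannot be added, and we have no formula for $\beta$. What survives is the Cauchy--Schwarz step, in the integrated form of the Reich--Strebel inequality, whose integrand is a value of $q$ and is therefore linear in the data that we average. The coefficient $\beta$ will come from an extremal problem.

\section{Tools from Teichm\"uller theory}\label{sec:tools}

Let $S=\mathbb H/G$ be a hyperbolic surface. A quadratic differential $\varphi(w)\,dw^2$ defines an area element $|\varphi|$, and its product with a Beltrami differential $\eta$ is a complex area element $\eta\varphi$. Let $A(S)$ be the space of holomorphic quadratic differentials with $\|\varphi\|=\int_S|\varphi|<\infty$, and let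
\[
N(S)=\Bigl\{\eta\in L^\infty(S):\int_S\eta\varphi=0\ \text{ for all }\varphi\in A(S)\Bigr\}.
\]
A quasiconformal map $h:S\to S$ is \emph{trivial} if it is homotopic to the identity through quasiconformal maps fixing the ideal boundary pointwise.

\subsection*{Equivalence and boundary values}
For $\mu\in M(R)$ let $\tilde f^\mu:\mathbb H\to\mathbb H$ be the quasiconformal map whose coefficient is the lift of $\mu$, normalized so that its extension to the boundary fixes $0,1,\infty$. Since the lift is $\Gamma$-invariant, $\tilde f^\mu T(\tilde f^\mu)^{-1}$ is a M\"obius map for each $T\in\Gamma$. We quote a standard fact in two forms \cite{EM,GL}: \emph{$\mu\sim\nu$ if and only if $\tilde f^\mu=\tilde f^\nu$ on $\mathbb R$; and a quasiconformal map $h:S\to S$ is trivial if and only if it has a lift to $\mathbb H$ that is the identity on $\mathbb R$.} We refer to it as the \emph{boundary criterion} and record three consequences of it and of the definitions.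
\begin{enumerate}
\item[(E1)] Let $f_0:R\to S$ have coefficient $b$ and let $\mu_j\sim b$. Then $\mu_j$ is the coefficient of a map $f_j:R\to S$ with $f_j\circ f_0^{-1}$ trivial. Indeed, a M\"obius map is determined by its values on $\mathbb R$, so $\tilde f^b$ and $\tilde f^{\mu_j}$ conjugate $\Gamma$ to one group $G$ by one isomorphism. Both descend to maps $R\to\mathbb H/G$, and $\tilde f^{\mu_j}\circ(\tilde f^b)^{-1}$ is the identity on $\mathbb R$. Finally, $f_0$ differs from the map induced by $\tilde f^b$ by a conformal map $\mathbb H/G\to S$, which we use to identify the two surfaces.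
\item[(E2)] If $\eta\in M(S)$ and $\eta\sim0$, then $\eta$ is the coefficient of a trivial map $h:S\to S$, by (E1) with $f_0=\mathrm{id}_S$; and $h\circ f_0\sim f_0$ for every $f_0:R\to S$, by composing the homotopy with $f_0$.
\item[(E3)] If $f\sim g$ on $R$ and $h:R\to R'$ is quasiconformal, then $f\circ h^{-1}\sim g\circ h^{-1}$ on $R'$, by composing the homotopy with $h^{-1}$.
\end{enumerate}

\subsection*{The main inequality}
The constraint that triviality puts on a coefficient is the \emph{Reich--Strebel main inequality} (\cite{RS} for the disk; \cite{St,Ga,GL} for general surfaces): if $h:S\to S$ is trivial with coefficient $\tau$, then for all $\varphi\in A(S)$, $\varphi\neq0$,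
\begin{equation}\label{eq:RS}
\|\varphi\|\le\int_S|\varphi|\,\frac{\bigl|1-\tau\frac{\varphi}{|\varphi|}\bigr|^2}{1-|\tau|^2}.
\end{equation}
The zeros of $\varphi$ are isolated. Elsewhere let $\zeta$ be a unit vector, determined up to sign, with $\bar\zeta^{\,2}=-\varphi/|\varphi|$; then $\varphi\zeta^2<0$, so $\zeta$ points in the vertical direction of $\varphi$. For any $|\tau|<1$ we have $|\zeta+\tau\bar\zeta|=|1+\tau\bar\zeta^{\,2}|$, hence
\begin{equation}\label{eq:vertical}
\frac{\bigl|1-\tau\frac{\varphi}{|\varphi|}\bigr|^2}{1-|\tau|^2}=q_\tau(\zeta).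
\end{equation}
So \eqref{eq:RS} says that a trivial map cannot, on average, shrink the vertical direction of $\varphi$ relative to area. For a shear of the strip $S$ onto itself ($\ell=1$) and the translation-invariant differential $dw^2$, where $\zeta=i$, the inequality per unit length is again Cauchy--Schwarz: $4=\bigl|\int_{-1}^1\omega\bigr|^2\le\int_{-1}^1\frac{|\omega|^2}{\operatorname{Im}\omega}\cdot\int_{-1}^1\operatorname{Im}\omega=2\int_{-1}^1q_\tau(i)$.

\subsection*{Trivial deformations}
The space $N(S)$ consists of directions in which one can move inside the class $[0]$.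

\begin{lemma}\label{lem:deform}
If $\eta\in N(S)$, then for small $t\ge0$ there are $\eta_t\in M(S)$ with $\eta_t\sim0$ and $\|\eta_t-t\eta\|_\infty=O(t^2)$.
\end{lemma}

\begin{proof}
Let $B$ be the Banach space of $G$-invariant holomorphic quadratic differentials $\psi$ on the lower half-plane with $\sup|\operatorname{Im}z|^2|\psi(z)|<\infty$. For $\nu\in M(S)$, extend the lift of $\nu$ by $0$ to the lower half-plane, take a quasiconformal map of the sphere with this coefficient, and let $\Phi(\nu)\in B$ be its Schwarzian derivative on the lower half-plane. The Bers map $\Phi:M(S)\to B$ is holomorphic, $\Phi(\nu)=0$ if and only if $\nu\sim0$, and $\ker d\Phi_0=N(S)$ (Ahlfors, Bers). The Ahlfors--Weill section $\sigma(\psi)(z)=-2(\operatorname{Im}z)^2\psi(\bar z)$ is a bounded linear map $B\to L^\infty(S)$ with $\Phi(\sigma(\psi))=\psi$ for small $\psi$.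

We correct $t\eta$ by a term $\sigma(\psi)$. The map $P(t,\psi)=\Phi(t\eta+\sigma(\psi))$ is smooth near $(0,0)$ in $\mathbb R\times B$, and $P(0,\psi)=\psi$, so $\partial_\psi P(0,0)=\mathrm{id}$. The implicit function theorem gives a smooth $\psi(t)$ with $\psi(0)=0$ and $P(t,\psi(t))=0$. Differentiating at $t=0$ gives $\psi'(0)=-d\Phi_0(\eta)=0$, so $\|\psi(t)\|=O(t^2)$. Take $\eta_t=t\eta+\sigma(\psi(t))$.
\end{proof}

\subsection*{Limits under a pointwise bound}
When normalized quasiconformal maps converge, their coefficients are not controlled pointwise. A pointwise upper bound on the dilatation nevertheless passes to the limit, because it can be written as an inequality between a convex expression in $Dg$ and the Jacobian, whose integrals converge.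

\begin{lemma}\label{lem:limit}
Let $\Lambda\ge1$ be bounded and measurable on $R$, let $s_n\to s$, and let $\beta_n$ lie in one Teichm\"uller class with $K_{\beta_n}\le e^{s_n}\Lambda$ a.e. Then the class contains $\beta$ with $K_\beta\le e^s\Lambda$ a.e.
\end{lemma}

\begin{proof}
Lift $\Lambda$ to $\mathbb H$. The maps $g_n=\tilde f^{\beta_n}$ are $K$-quasiconformal with $K=\sup_ne^{s_n}\|\Lambda\|_\infty$. Extended by reflection, they are $K$-quasiconformal maps of the sphere fixing $0,1,\infty$, and so are their inverses. Such maps form a compact family, so along a subsequence $g_n\to g$ and $g_n^{-1}\to g^{-1}$ uniformly in the spherical metric, with $g$ quasiconformal and $g(\mathbb H)=\mathbb H$. By the boundary criterion all $g_n$ agree on $\mathbb R$, so for $T\in\Gamma$ the M\"obius map $T^*=g_nTg_n^{-1}$ does not depend on $n$. In the limit $g=g_1$ on $\mathbb R$ and $gT=T^*g$. Hence the coefficient of $g$ is $\Gamma$-invariant and defines $\beta\in M(R)$ with $g=\tilde f^\beta$, and $\beta$ lies in the class by the boundary criterion.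

Let $|Dg|=|g_z|+|g_{\bar z}|$, so that $|Dg|^2=K_\beta J_g$ and $|Dg_n|^2=K_{\beta_n}J_{g_n}$. For compact $E\subset\mathbb H$ the integrals $\int_E|Dg_n|^2\le K\operatorname{area}(g_n(E))$ are bounded. The derivatives of $g_n$ converge to those of $g$ as distributions, hence weakly in $L^2(E)$. Let $\chi\ge0$ be continuous with compact support in $\mathbb H$. The functional $(U_1,U_2)\mapsto\int\chi\,(|U_1|+|U_2|)^2/\Lambda$ is convex and continuous on $L^2(\operatorname{supp}\chi)^2$, hence weakly lower semicontinuous. The functions $\chi\circ g_n^{-1}$ are supported in one compact subset of $\mathbb H$ and converge uniformly to $\chi\circ g^{-1}$. Therefore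
\begin{align*}
\int\chi\frac{|Dg|^2}{\Lambda}&\le\liminf_n\int\chi\frac{|Dg_n|^2}{\Lambda}\le\liminf_ne^{s_n}\int\chi J_{g_n}\\
&=\lim_ne^{s_n}\int\chi\circ g_n^{-1}=e^s\int\chi\circ g^{-1}=e^s\int\chi J_g .
\end{align*}
Since $\chi$ is arbitrary, $|Dg|^2\le e^s\Lambda J_g$ a.e., and dividing by $J_g>0$ gives $K_\beta\le e^s\Lambda$.
\end{proof}

\section{Proof of the averaging theorem}\label{sec:proof}

We want $\beta\in[\mu_1]$ with $K_\beta\le\Lambda$, so we minimize the factor $e^s$ in $K_\beta\le e^s\Lambda$. When $\Lambda$ is constant, as for a pair $\pm\alpha$ of constant modulus, this is the usual extremal problem in the class; in general it is a weighted version. Let $f_0:R\to S$ be a minimizer with factor $e^{s_0}>1$. Two facts will contradict each other. Minimality produces differentials $\varphi_n$ on $S$ such that $f_0^{-1}$ shrinks their vertical directions by nearly the full allowed amount, $q_\gamma(\zeta)\approx(e^{s_0}\Lambda)^{-1}$, where $\gamma$ is the coefficient of $f_0^{-1}$ (Lemma~\ref{lem:hamilton}). The average of the main inequalities for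 the trivial maps $f_j\circ f_0^{-1}$ says that $\Lambda\,q_\gamma(\zeta)$ has mean at least $1$ with respect to $|\varphi_n|$ (Lemma~\ref{lem:avgRS}). We work on $S$, because both the trivial deformations and the main inequality live there.

In both lemmas, $f_0:R\to S$ is a quasiconformal map with coefficient $b$, $\gamma$ is the coefficient of $f_0^{-1}$, $k_0$ is a measurable function on $R$ with $|b|\le k_0\le k_+<1$ a.e.\ for a constant $k_+$, and $\tilde k=k_0\circ f_0^{-1}$. By \eqref{eq:comp}, $\gamma\circ f_0=-b\,\partial_zf_0/\overline{\partial_zf_0}$, so $|\gamma|\le\tilde k$.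

\subsection*{A weighted Hamilton condition}
Post-composing $f_0$ with a trivial map keeps it in its class and, by Lemma~\ref{lem:deform}, allows a first-order change in any direction of $N(S)$. How far $\gamma$ can be decreased modulo $N(S)$ is measured, by duality, by the norm of $\gamma$ as a functional on $A(S)$. To respect the bound $\tilde k$ we give $A(S)$ the norm $\int\tilde k|\varphi|$. For constant $k_0=\|b\|_\infty$ the conclusion below is the condition in the Hamilton--Krushkal--Reich--Strebel criterion, which characterizes extremality of $\gamma$ by $\sup_{\|\varphi\|=1}\bigl|\int\gamma\varphi\bigr|=\|\gamma\|_\infty$.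

\begin{lemma}\label{lem:hamilton}
Assume in addition that $k_0\ge k_->0$ a.e.\ for a constant $k_-$. Then one of the following holds.
\begin{enumerate}
\item[(a)] There are $\varepsilon>0$ and $\nu\in[b]$ with $|\nu|\le k_0-\varepsilon$ a.e.
\item[(b)] There are $\varphi_n\in A(S)$ with $\int_S\tilde k|\varphi_n|=1$ and $\operatorname{Re}\int_S\gamma\varphi_n\to1$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\rho$ be the norm of the functional $\varphi\mapsto\int_S\gamma\varphi$ on $A(S)$ with respect to the norm $\int_S\tilde k|\varphi|$, with $\rho=0$ if $A(S)=\{0\}$. Since $|\gamma|\le\tilde k$, we have $\rho\le1$. If $\rho=1$, a maximizing sequence multiplied by unimodular constants gives (b). Let $\rho<1$; we prove (a).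

By the Hahn--Banach theorem the functional extends, with norm $\rho$, to the space of all integrable quadratic differentials $\psi$ with the norm $\int_S\tilde k|\psi|$. This norm is equivalent to the $L^1$ norm because $k_-\le\tilde k\le k_+$, so the extension is $\psi\mapsto\int_S\gamma'\psi$ with $\gamma'\in L^\infty(S)$. Testing $|\int\gamma'\psi|\le\rho\int\tilde k|\psi|$ with $\psi=\overline{\gamma'}/|\gamma'|$ on small subsets of a coordinate chart gives $|\gamma'|\le\rho\tilde k$ a.e. By construction $\eta=\gamma-\gamma'\in N(S)$.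

Take $\eta_t$ from Lemma~\ref{lem:deform} and trivial maps $h_t$ with coefficient $\eta_t$. By (E2), the coefficient $\nu_t$ of $h_t\circ f_0$ lies in $[b]$. Put $b'=-(\gamma'\circ f_0)\,\overline{\partial_zf_0}/\partial_zf_0$, so $|b'|\le\rho k_0$. By \eqref{eq:comp},
\[
\nu_t=\frac{b+\theta_t}{1+\bar b\theta_t},\qquad\theta_t=(\eta_t\circ f_0)\,\frac{\overline{\partial_zf_0}}{\partial_zf_0}=t(b'-b)+O(t^2)\quad\text{in }L^\infty(R).
\]
From $\nu_t-b=\frac{(1-|b|^2)\theta_t}{1+\bar b\theta_t}$ we get
\[
\bigl|\nu_t-b-(1-|b|^2)\theta_t\bigr|=\frac{(1-|b|^2)|b|\,|\theta_t|^2}{|1+\bar b\theta_t|}\le\frac{|\theta_t|^2}{1-|\theta_t|}.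
\]
Hence, with $r=t(1-|b|^2)\in[0,1]$ and a constant $C$ independent of the point and of small $t$,
\[
|\nu_t|\le|(1-r)b+rb'|+Ct^2\le k_0-r(1-\rho)k_0+Ct^2\le k_0-c_0t+Ct^2,
\]
where $c_0=(1-k_+^2)(1-\rho)k_->0$. Fix $t>0$ so small that $\varepsilon=c_0t-Ct^2>0$.
\end{proof}

Both bounds on $k_0$ enter $c_0$: the first-order gain is proportional to $k_0$, and it has to beat an error $Ct^2$ that is uniform on $R$.

\subsection*{The averaged main inequality}

\begin{lemma}\label{lem:avgRS}
Let $\mu_j,p_j$ be as in Theorem~\ref{thm:avg}, let $b\in[\mu_1]$, and put $\tilde\Lambda=\Lambda\circ f_0^{-1}$ and $C_1=2\|\Lambda\|_\infty/(1-k_+^2)$. Then for all $\varphi\in A(S)$,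
\begin{equation}\label{eq:avgRS}
\|\varphi\|\le\int_S|\varphi|\,\tilde\Lambda\,\frac{1-\tilde k}{1+\tilde k}+C_1\Bigl(\int_S\tilde k|\varphi|-\operatorname{Re}\int_S\gamma\varphi\Bigr).
\end{equation}
\end{lemma}

\begin{proof}
Let $\varphi\ne0$. By (E1) choose $f_j:R\to S$ with coefficient $\mu_j$ such that $h_j=f_j\circ f_0^{-1}$ is trivial, and let $\tau_j$ be the coefficient of $h_j$. At $w=f_0(z)$ let $\zeta$ be the unit vertical vector of $\varphi$ and put $\xi=Df_0(z)^{-1}\zeta$. Lemma~\ref{lem:transform} with $h=f_0$, applied to $f=f_j$ and to $f=\mathrm{id}_R$, gives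
\[
q_{\tau_j}(\zeta)=J_{f_0}\,q_{\mu_j}(\xi),\qquad q_\gamma(\zeta)=J_{f_0}|\xi|^2 .
\]
The vector $\xi$ and the factor $J_{f_0}$ do not depend on $j$, so by \eqref{eq:Q}
\[
\sum_jp_j\,q_{\tau_j}(\zeta)=J_{f_0}\,Q(\xi)\le J_{f_0}\Lambda|\xi|^2=\tilde\Lambda\,q_\gamma(\zeta).
\]
Apply \eqref{eq:RS} to each $h_j$ in the form \eqref{eq:vertical}, multiply by $p_j$, and sum. The left sides add up to $\|\varphi\|$. All terms are nonnegative, so sum and integral may be interchanged, and
\begin{equation}\label{eq:sum}
\|\varphi\|\le\int_S|\varphi|\,\tilde\Lambda\,q_\gamma(\zeta).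
\end{equation}
Put $x=\gamma\varphi/|\varphi|$, a function with $|x|\le\tilde k$. By \eqref{eq:vertical} and $|1-x|^2=2(1-\operatorname{Re}x)-(1-|x|^2)$,
\[
q_\gamma(\zeta)=\frac{2(1-\operatorname{Re}x)}{1-|x|^2}-1\le\frac{2(1-\tilde k)+2(\tilde k-\operatorname{Re}x)}{1-\tilde k^2}-1=\frac{1-\tilde k}{1+\tilde k}+\frac{2(\tilde k-\operatorname{Re}x)}{1-\tilde k^2}.
\]
Here $\tilde k-\operatorname{Re}x\ge0$ and $2\tilde\Lambda/(1-\tilde k^2)\le C_1$. Insert this into \eqref{eq:sum} and use $|\varphi|\operatorname{Re}x=\operatorname{Re}(\gamma\varphi)$.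
\end{proof}

\subsection*{Conclusion}

\begin{proof}[Proof of Theorem~\ref{thm:avg}]
The inequality $\Lambda\le\sum_jp_j(X_0(\mu_j)+|X_1(\mu_j)|)=\sum_jp_jK_{\mu_j}$ is the triangle inequality. Let
\[
s_0=\inf\{s\ge0:\ K_\beta\le e^s\Lambda\ \text{a.e.\ for some }\beta\in[\mu_1]\}.
\]
Since $K_{\mu_1}$ is bounded and $\Lambda\ge1$, the coefficient $\mu_1$ is admissible for large $s$, so $s_0<\infty$. By Lemma~\ref{lem:limit} the infimum is attained by some $b\in[\mu_1]$. If $s_0=0$, then $\beta=b$ is the required coefficient. Suppose $s_0>0$ and put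
\[
k_0=\frac{e^{s_0}\Lambda-1}{e^{s_0}\Lambda+1},\qquad\text{so that}\quad\frac{1+k_0}{1-k_0}=e^{s_0}\Lambda\quad\text{and}\quad|b|\le k_0 .
\]
Since $1<e^{s_0}\le e^{s_0}\Lambda\le e^{s_0}\|\Lambda\|_\infty$, the function $k_0$ is bounded away from $0$ and from $1$, and both lemmas apply to a map $f_0:R\to S$ with coefficient $b$.

Alternative (a) of Lemma~\ref{lem:hamilton} is impossible. Let $\nu\in[b]$ have $|\nu|\le k_0-\varepsilon$; decreasing $\varepsilon$, we may assume $2\varepsilon\le s_0$. Since $\frac{d}{dr}\log\frac{1+r}{1-r}=\frac2{1-r^2}\ge2$, we get $\log K_\nu\le s_0+\log\Lambda-2\varepsilon$, so $s_0-2\varepsilon\ge0$ is admissible, against the minimality of $s_0$.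

So there are $\varphi_n$ as in (b). Since $\tilde\Lambda\frac{1-\tilde k}{1+\tilde k}=e^{-s_0}$, inequality \eqref{eq:avgRS} gives
\[
(1-e^{-s_0})\|\varphi_n\|\le C_1\Bigl(1-\operatorname{Re}\int_S\gamma\varphi_n\Bigr)\to0 .
\]
But $\|\varphi_n\|\ge\int_S\tilde k|\varphi_n|=1$ and $1-e^{-s_0}>0$, a contradiction. Hence $s_0=0$.
\end{proof}

\begin{remark}
The bound $\sup_j\|\mu_j\|_\infty<1$, automatic for finitely many coefficients, is used to make $\Lambda$ bounded, which gives uniform quasiconformality in Lemma~\ref{lem:limit}, the bound $k_+<1$, and the constant $C_1$. The equivalence of the $\mu_j$ is used only to make the maps $h_j$ trivial, and it cannot be dropped. On the strip of Example~\ref{ex:strip} the constant $k=a^2$ is extremal, as shown in Section~\ref{sec:centroid}; for $\mu_1=k$, $\mu_2=-k$ with weights $\frac12$ we have $\Lambda=\frac{1+k^2}{1-k^2}<\frac{1+k}{1-k}$, so no $\beta\in[\mu_1]$ has $K_\beta\le\Lambda$. Hyperbolicity of $R$ is the setting of the tools in Section~\ref{sec:tools}, and the dimension of $T(R)$ is never used.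
\end{remark}

\section{The set of extremals}\label{sec:extremals}

Averaging countably many extremals produces one whose modulus is below the maximum on a largest possible set. Outside that set all extremals coincide.

\begin{theorem}\label{thm:structure}
Let $\mu\in M(R)$ and $k=\inf\{\|\nu\|_\infty:\nu\in[\mu]\}$. There is an extremal $\nu_*\in[\mu]$ such that every extremal $\nu\in[\mu]$ satisfies $\nu=\nu_*$ a.e.\ on $\{|\nu_*|=k\}$; in particular $|\nu|=k$ a.e.\ there. Moreover, $[\mu]$ has more than one extremal if and only if there are two extremals whose moduli differ on a set of positive measure.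
\end{theorem}

\begin{proof}
Extremals exist: apply Lemma~\ref{lem:limit} with $\Lambda\equiv1$ to a minimizing sequence $\beta_n$ and $s_n=\log\|K_{\beta_n}\|_\infty$. Let $m$ be a finite measure on $R$ with the same null sets as area, and let $m^*$ be the supremum of $m\{|\nu|<k\}$ over extremals $\nu\in[\mu]$. Choose extremals $\nu_n$, $n\ge1$, with $m\{|\nu_n|<k\}\to m^*$. Theorem~\ref{thm:avg} with $p_n=2^{-n}$ gives $\nu_*\in[\mu]$ with
\[
K_{\nu_*}\le\sum_n2^{-n}K_{\nu_n}\le\frac{1+k}{1-k}\qquad\text{a.e.},
\]
and the last inequality is strict a.e.\ on $\bigcup_n\{|\nu_n|<k\}$. So $\nu_*$ is extremal, and the set $E=\{|\nu_*|<k\}$ has $m(E)\ge m^*$, hence $m(E)=m^*$.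

Let $\nu$ be any extremal. The proof of Theorem~\ref{thm:drop}, applied to $\nu_*,\nu$ and $\kappa\equiv k$, gives an extremal $\beta$ with $|\beta|<k$ a.e.\ on $\{\nu\ne\nu_*\}$. The last inequality in \eqref{eq:chain} is strict a.e.\ on $E$, so $|\beta|<k$ a.e.\ on $E$ as well. Then $m(E\cup\{\nu\ne\nu_*\})\le m^*=m(E)$, and $\{\nu\ne\nu_*\}\setminus E$ is null. This is the first statement, since $|\nu_*|=k$ a.e.\ outside $E$.

If $[\mu]$ has more than one extremal, then $\nu_*$ is not uniquely extremal, and by Theorem~\ref{thm:answer} some extremal differs from $\nu_*$ in modulus on a set of positive measure. Conversely, two extremals with different moduli are different.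
\end{proof}

\section{The centroid form and sharpness}\label{sec:centroid}

Theorem~\ref{thm:avg} measures $\beta$ from the base point $0$ and uses only the largest eigenvalue of $Q$. The hypotheses, however, are invariant under a quasiconformal change of the domain. We choose the change that makes $Q$ a multiple of $|\xi|^2$: dividing $Q$ by the square root $L$ of its determinant gives a form $q_c$ of determinant $1$, and $c$ is the new base point. Let $d$ be the hyperbolic distance on the unit disk with $d(0,\tau)=\log\frac{1+|\tau|}{1-|\tau|}$. It is invariant under the automorphisms of the disk, so $d(\beta,c)=d\bigl(0,\frac{\beta-c}{1-\bar c\beta}\bigr)$, and $d(\beta(z),c(z))$ does not depend on the local coordinate when $\beta,c\in M(R)$.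

\begin{theorem}\label{thm:centroid}
In Theorem~\ref{thm:avg} put $L=\sqrt{Y_0^2-|Y_1|^2}\ge1$ and $c=Y_1/(Y_0+L)$. Then there is $\beta\in[\mu_1]$ with
\[
d(\beta(z),c(z))\le\log L(z)\qquad\text{a.e.}
\]
In particular, if $\alpha\sim-\alpha$, then there is $\beta\in[\alpha]$ with $|\beta|\le|\alpha|^2$ a.e., and this is sharp: for every $a\in(0,1)$ there is an example on a simply connected $R$ with $|\alpha|=a$ a.e., $\alpha\sim-\alpha$ and $\min_{\beta\in[\alpha]}\|\beta\|_\infty=a^2$.
\end{theorem}

\begin{proof}
\emph{The centroid.} The points $(X_0(\mu_j),X_1(\mu_j))$ are bounded and satisfy $X_0=\sqrt{1+|X_1|^2}$. The region $\{X_0\ge\sqrt{1+|X_1|^2}\}$ is closed and convex, being the epigraph of a convex function, so it contains $(Y_0,Y_1)$; that is, $L\ge1$. From $|Y_1|^2=(Y_0-L)(Y_0+L)$ we get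
\[
|c|^2=\frac{Y_0-L}{Y_0+L},\qquad1-|c|^2=\frac{2L}{Y_0+L},\qquad1+|c|^2=\frac{2Y_0}{Y_0+L}.
\]
The second identity, with $1\le L\le Y_0$, gives $1-|c|^2\ge1/\|Y_0\|_\infty$, so $\|c\|_\infty<1$; and $c$ is the Beltrami differential $Y_1$ times a function. Thus $c\in M(R)$. The same identities give $X_0(c)=Y_0/L$ and $X_1(c)=Y_1/L$, that is, $Q=L\,q_c$.

\emph{Change of base point.} Let $h:R\to R'$ be quasiconformal with coefficient $c$, let $f_j$ have coefficient $\mu_j$, and let $\mu_j'$ be the coefficient of $f_j\circ h^{-1}$. By (E3) the $\mu_j'$ lie in one class on $R'$. By \eqref{eq:comp}, $|\mu_j'\circ h|=\bigl|\frac{\mu_j-c}{1-\bar c\mu_j}\bigr|$, so $\log K_{\mu_j'}\circ h=d(\mu_j,c)\le d(\mu_j,0)+d(0,c)$ is bounded uniformly in $j$, and $\sup_j\|\mu_j'\|_\infty<1$. For $\zeta=Dh\,\xi$, Lemma~\ref{lem:transform} and \eqref{eq:stretch} for $h$ give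
\begin{equation}\label{eq:round}
\sum_jp_j\,q_{\mu_j'}(\zeta)=J_h\,Q(\xi)=L\,J_h\,q_c(\xi)=L\,|\zeta|^2 .
\end{equation}
So on $R'$ the averages are $Y_0'=L\circ h^{-1}$ and $Y_1'=0$, and Theorem~\ref{thm:avg} gives $\beta'\in[\mu_1']$ with $K_{\beta'}\le L\circ h^{-1}$. Let $f'$ have coefficient $\beta'$ and let $\beta$ be the coefficient of $f'\circ h$. Then $\beta\in[\mu_1]$ by (E3) applied to $h^{-1}$, and \eqref{eq:comp} gives $d(\beta,c)=\log K_{\beta'}\circ h\le\log L$.

\emph{The pair $\pm\alpha$.} With weights $\frac12$ we have $Y_1=0$, $c=0$ and $L=Y_0=\frac{1+|\alpha|^2}{1-|\alpha|^2}$, so $K_\beta\le L$ means $|\beta|\le|\alpha|^2$.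

\emph{Sharpness.} In Example~\ref{ex:strip}, $|\alpha|=a$, $\alpha\sim-\alpha$, and the class contains the constant $a^2$, the coefficient of $A$. It remains to show $\|\beta\|_\infty\ge a^2$ for every $\beta\in[\alpha]$. Apply Lemma~\ref{lem:avgRS} to the single coefficient $\mu_1=\beta$, so $\Lambda=K_\beta$, with $f_0=A$ and $b=k_0=a^2$. Since $\partial_zA=\frac{1+\lambda}2>0$, we have $\gamma=-a^2$. The differential $-dw^2$ would make the last term of \eqref{eq:avgRS} vanish, but it is not integrable, so we damp it: for $\delta>0$ let $\varphi_\delta=-e^{-\delta w^2}dw^2$, $w=u+iv$. By Cauchy's theorem $\int_{\mathbb R}e^{-\delta(u+iv)^2}du=\sqrt{\pi/\delta}$ for every $v$, and $|e^{-\delta w^2}|=e^{-\delta u^2}e^{\delta v^2}$. Hence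
\[
\int_S\gamma\varphi_\delta=2a^2\sqrt{\pi/\delta},\qquad\|\varphi_\delta\|=\sqrt{\pi/\delta}\int_{-1}^1e^{\delta v^2}dv\le2e^\delta\sqrt{\pi/\delta},
\]
so $\varphi_\delta\in A(S)$ and $\int_S\gamma\varphi_\delta\ge a^2e^{-\delta}\|\varphi_\delta\|$. Dividing \eqref{eq:avgRS} by $\|\varphi_\delta\|$ gives
\[
1\le\|K_\beta\|_\infty\,\frac{1-a^2}{1+a^2}+C_1a^2(1-e^{-\delta}).
\]
As $\delta\to0$ we obtain $\|K_\beta\|_\infty\ge\frac{1+a^2}{1-a^2}$, that is, $\|\beta\|_\infty\ge a^2$.
\end{proof}

\begin{remark}
The bound $d(\beta,c)\le\log L$ says that $q_\beta\le Q$ as quadratic forms, which is the inequality found for shears in Section~\ref{sec:model}. Indeed, $J_h\,q_\beta(\xi)=q_{\beta'}(\zeta)$ by Lemma~\ref{lem:transform} and $J_h\,Q(\xi)=L|\zeta|^2$ by \eqref{eq:round}, so $q_\beta\le Q$ holds exactly when $K_{\beta'}\circ h\le L$. Taking maxima on the unit circle in $q_\beta\le Q$ returns the bound $K_\beta\le\Lambda$ of Theorem~\ref{thm:avg}.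
\end{remark}

\begin{thebibliography}{9}

\bibitem{EM} Earle and McMullen, \emph{Quasiconformal isotopies}, 1988.

\bibitem{Ga} Gardiner, \emph{Teichm\"uller Theory and Quadratic Differentials}, 1987.

\bibitem{GL} Gardiner and Lakic, \emph{Quasiconformal Teichm\"uller Theory}, 2000.

\bibitem{Mod} \emph{On the modulus of extremal Beltrami coefficients}, doi:10.1215/kjm/1250281774, \texttt{https://projecteuclid.org/\allowbreak journalArticle/\allowbreak Download?\allowbreak urlid=10.1215\%2Fkjm\%2F1250281774}.

\bibitem{RS} Reich and Strebel, 1974.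

\bibitem{St} Strebel, \emph{Comment. Math. Helv.} 53 (1978).

\end{thebibliography}
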